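\title{Every infinite-dimensional Banach space has a non-meager Hamel basis}

\begin{abstract}
We prove in ZFC, with no assumption on cardinal arithmetic, that every infinite-dimensional Banach space, and more generally every infinite-dimensional complete linear metric space, has a Hamel basis whose intersection with each nonempty open set is non-meager. We construct open sets $U_1,U_2,\dots$, each a union of small balls, such that points taken from different balls of $U_n$ satisfy no linear relation with at most $n$ terms and coefficients of modulus between $1/n$ and $n$. The points that lie in $U_n$ for ultrafilter-many $n$ form a linearly independent set, and an interleaving argument shows that this set is non-meager. We also show that a non-meager Hamel basis never has the Baire property.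
\end{abstract}

\section{The problem and the results}\label{sec:intro}

The scalar field $\mathbb K$ is $\mathbb R$ or $\mathbb C$. A \emph{Hamel basis} of a linear space $X$ is a basis in the purely algebraic sense: a linearly independent set whose finite linear combinations give all of $X$. A subset of a topological space $X$ is \emph{meager} if it is a countable union of nowhere dense subsets of $X$, and \emph{non-meager} otherwise. When $X$ carries both structures, one can ask how large a Hamel basis can be in the sense of category.

In a nonzero finite-dimensional normed space a basis is a finite set, hence meager. In an infinite-dimensional Banach space every Hamel basis is uncountable, for otherwise the space would be a countable union of finite-dimensional subspaces, each closed with empty interior, contrary to the Baire category theorem. So counting no longer makes a basis meager. Small bases still exist: dividing each vector of a Hamel basis by its norm gives a Hamel basis inside the unit sphere, which is nowhere dense. Large bases are constrained: a linearly independent set contains no three points $x$, $x+h$, $x+2h$ with $h\ne0$, because $x-2(x+h)+(x+2h)=0$, and so it has empty interior.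 The question is whether infinite dimension leaves enough room for a basis that is nevertheless non-meager. The following problem comes from \cite{SM}.

\begin{quote}
\textbf{Problem.} Let $X$ be an infinite-dimensional Banach space. Does $X$ have a non-meager Hamel basis?
\end{quote}

Let $d(X)$ be the \emph{density} of $X$, the least cardinality of a dense subset, and let $\mathfrak c=2^\omega$; powers such as $\kappa^\omega$ are cardinal powers. A topological space is \emph{Baire} if the intersection of any countable family of open dense subsets of it is dense in it, and \emph{hereditarily Baire} if each of its closed subspaces is Baire. The following results are known.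
\begin{itemize}
\item[(a)] Every infinite-dimensional separable Banach space has a non-meager Hamel basis.
\item[(b)] More generally, an infinite-dimensional Banach space $X$ has a non-meager Hamel basis provided $2^{d(X)}=d(X)^\omega$.
\item[(c)] Every infinite-dimensional complete linear metric space $X$ with $|X|\le\mathfrak c^+$ has a dense hereditarily Baire Hamel basis.
\item[(d)] An infinite-dimensional complete linear metric space $X$ has a dense non-meager Hamel basis if $|X|=\mu^\omega=2^\mu$ for some cardinal $\mu$.
\end{itemize}

These results suggest the answer yes, but each of them restricts the size of $X$. A simple count shows why a restriction like the one in (b) is to be expected of the first method that comes to mind. A set is non-meager exactly when it meets every countable intersection of dense open sets, so one would list these intersections and pick, by transfinite recursion, a point in each of them outside the span of the points chosen earlier. If $\kappa=d(X)$, then $X$ has at most $\kappa^\omega$ points, each being the limit of a sequence from a dense set of size $\kappa$. The corresponding bound for the number of open sets, and of sequences of open sets, is $2^\kappa$,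 since an open set is a union of balls with centers in the dense set and rational radii. When $\kappa^\omega<2^\kappa$, the list may be longer than the supply of points.

\begin{example}\label{ex:uncovered}
The hypotheses of (a)--(d) all fail for the Hilbert space $X=\ell_2(\kappa)$ with $\kappa=\mathfrak c^{++}$. If $\lambda$ is infinite and $\lambda^\omega=\lambda$, then $(\lambda^+)^\omega=\lambda^+$, because every sequence in $\lambda^+$ is bounded, so that there are at most $\lambda^+\cdot\lambda^\omega$ of them. Starting from $\mathfrak c^\omega=\mathfrak c$ we get $(\mathfrak c^+)^\omega=\mathfrak c^+$ and $\kappa^\omega=\kappa$. The $\kappa$ unit vectors are at mutual distance $\sqrt2$, and the finitely supported vectors with rational coordinates (rational real and imaginary parts) are dense, so $d(X)=\kappa$ and $\kappa\le|X|\le\kappa^\omega=\kappa$. Thus $X$ is not separable, $d(X)^\omega=\kappa<2^{d(X)}$, and $|X|>\mathfrak c^+$. Finally, $2^\mu=\kappa$ forces $\mu<\kappa$, and then $\mu^\omega\le(\mathfrak c^+)^\omega<\kappa$.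
\end{example}

The count is an obstacle to one method, not to the existence of the basis. We prove in ZFC, with no assumption on cardinal arithmetic, that the answer to the problem is yes.

\begin{theorem}\label{thm:banach}
Every infinite-dimensional Banach space $X$ contains a linearly independent set $A$ such that $A\cap O$ is non-meager in $X$ for every nonempty open set $O\subset X$. Hence $X$ has a non-meager Hamel basis.
\end{theorem}

The method extends to complete linear metric spaces. Recall that $C\subset X$ has the \emph{Baire property} if it is the symmetric difference of an open set and a meager set.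

\begin{theorem}\label{thm:F}
Let $X\ne\{0\}$ be a complete linear metric space.
\begin{itemize}
\item[(1)] $X$ has a non-meager Hamel basis if and only if $\dim X=\infty$. If $\dim X=\infty$, then $X$ has a Hamel basis $B$ such that $B\cap O$ is non-meager for every nonempty open set $O\subset X$. Such a $B$ is dense in $X$ and is a Baire space.
\item[(2)] Every linearly independent subset of $X$ with the Baire property is meager. So a non-meager Hamel basis never has the Baire property.
\end{itemize}
\end{theorem}

We prove part (2) first, in Section~\ref{sec:BP}, because it shows which constructions cannot work. Section~\ref{sec:idea} presents the construction in $\ell_2$. Section~\ref{sec:scheme} isolates the properties of that construction in the notion of a scheme and shows that a scheme yields a non-meager independent set. Section~\ref{sec:triangular} supplies the substitute for coordinates in a general space. Schemes are then built in Banach spaces (Section~\ref{sec:banach}), where one choice of constants suffices, and in complete linear metric spaces (Section~\ref{sec:F}), where the cofinality of $d(X)$ enters.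

\section{Conventions and standard facts}\label{sec:prelim}

\subsection*{Complete linear metric spaces}
By a \emph{complete linear metric space}, or \emph{$F$-space}, we mean a topological vector space $X$ whose topology is given by a complete translation-invariant metric. (If completeness is assumed only for some compatible metric, then by Klee's theorem $X$ is also complete under every invariant compatible metric.) We write $\|x\|$ for the distance from $x$ to $0$, so that the distance from $x$ to $y$ is $\|x-y\|$ and $\|x+y\|\le\|x\|+\|y\|$. By \cite[Theorem 1.24]{Rudin} there is an invariant compatible metric whose open balls about $0$ are balanced, which means that $\|sx\|\le\|x\|$ whenever $|s|\le1$. It is complete as well: for an invariant compatible metric, $(x_n)$ is Cauchy exactly when $x_n-x_m\to0$ in the topology of $X$, so all such metrics have the same Cauchy sequences. We fix a metric of this kind; in a Banach space we take the norm. In general $\|\cdot\|$ is not homogeneous, but $\|-x\|=\|x\|$, and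
\begin{equation}\label{eq:scale}
\|sx\|=\Big\|\frac sN\,(Nx)\Big\|\le\|Nx\|\le N\|x\|\qquad(N\in\{1,2,\dots\},\ |s|\le N).
\end{equation}
The open and closed balls are $B(p,r)$ and $B[p,r]$, and $\operatorname{dist}(x,L)=\inf_{y\in L}\|x-y\|$, which is positive exactly when $x\notin\overline L$. We use three facts about topological vector spaces: the closure of a linear subspace is a linear subspace; finite-dimensional subspaces of a Hausdorff space are closed; and $x/m\to0$ as $m\to\infty$ for every $x$. The last fact shows that a proper subspace has empty interior and that $X\ne\{0\}$ has no isolated points. Let $\mathbb K_0$ be $\mathbb Q$ if $\mathbb K=\mathbb R$ and $\mathbb Q+i\mathbb Q$ if $\mathbb K=\mathbb C$. The $\mathbb K_0$-span of a set $S$ is dense in the linear span of $S$, and it has cardinality at most $\max(|S|,\omega)$.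

\subsection*{Category}
A set is nowhere dense exactly when the complement of its closure is a dense open set, and a finite intersection of dense open sets is dense and open. Hence
\begin{equation}\label{eq:test}
\begin{gathered}
\text{$S\subset X$ is non-meager if and only if $S\cap\textstyle\bigcap_jD_j\ne\emptyset$}\\
\text{for every sequence $D_0\supset D_1\supset\cdots$ of dense open sets.}
\end{gathered}
\end{equation}
By the Baire category theorem, a nonempty open subset of a complete metric space is non-meager. Translates of meager sets are meager, and Borel sets have the Baire property.

\subsection*{Ultrafilters}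
Let $\mathbb N=\{1,2,\dots\}$. An \emph{ultrafilter} on $\mathbb N$ is a family $\mathcal U$ of nonempty subsets of $\mathbb N$ that is closed under supersets and finite intersections and contains one of $G$, $\mathbb N\setminus G$ for each $G\subset\mathbb N$. It is \emph{nonprincipal} if it contains no finite set, equivalently, if it contains every cofinite set; Zorn's lemma gives such a $\mathcal U$ as a maximal filter containing the cofinite sets. We use two properties of a nonprincipal ultrafilter.
\begin{itemize}
\item[(U1)] The intersection of finitely many members of $\mathcal U$ is infinite.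
\item[(U2)] If $G\cup H$ is cofinite, then $G\in\mathcal U$ or $H\in\mathcal U$.
\end{itemize}
For (U2), if $G\notin\mathcal U$, then $\mathcal U$ contains $(G\cup H)\cap(\mathbb N\setminus G)$, which is a subset of $H$.

\subsection*{Cardinals}
An ordinal is the set of smaller ordinals, and a cardinal is an initial ordinal; thus $|\alpha|<\mu$ whenever $\mu$ is a cardinal and $\alpha<\mu$, and infinite cardinals are limit ordinals. The cofinality $\operatorname{cf}\mu$ is the least cardinality of an unbounded subset of $\mu$. Infinite successor cardinals $\lambda^+$ satisfy $\operatorname{cf}\lambda^+=\lambda^+$. If $\operatorname{cf}\mu>\omega$, then $\mu$ is not a union of countably many sets of cardinality less than $\mu$: their cardinalities have a supremum $\nu<\mu$, and the union has cardinality at most $\omega\cdot\nu<\mu$. The next lemma is the only bookkeeping that the construction needs.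

\begin{lemma}\label{lem:match}
Let $\mu$ be an infinite cardinal, $J\subset\mu$ with $|J|=\mu$, $S$ a set with $|S|\le\mu$, and $\rho\colon S\to\mu$ a function. Then there is an injection $c\colon S\to J$ with $c(p)\ge\rho(p)$ for all $p\in S$.
\end{lemma}

\begin{proof}
Enumerate $S=\{p_\xi:\xi<|S|\}$ without repetitions and define $c(p_\xi)$ by recursion. The set $\rho(p_\xi)\cup\{c(p_\eta):\eta<\xi\}$ has cardinality at most $|\rho(p_\xi)|+|\xi|<\mu$, so it does not cover $J$. Let $c(p_\xi)$ be the least element of $J$ outside it.
\end{proof}

\section{Independent sets with the Baire property are meager}\label{sec:BP}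

A non-meager set with the Baire property fills almost all of some open set, and therefore contains a three-term progression just as the open set does.

\begin{proof}[Proof of Theorem~\ref{thm:F}(2)]
Let $C\subset X$ be non-meager with the Baire property, say $C=O\bigtriangleup M$ with $O$ open and $M$ meager. Then $O\ne\emptyset$, since otherwise $C=M$, and $O\setminus C\subset M$ is meager. Fix $y\in O$. Since $X\ne\{0\}$, there is $h\ne0$ so small that $y+h$ and $y+2h$ lie in $O$. The open set $V=O\cap(O-h)\cap(O-2h)$ contains $y$, so it is non-meager. For $j=0,1,2$ the set $V\setminus(C-jh)$ is contained in $(O\setminus C)-jh$, which is meager. These three meager sets do not cover $V$, so there is $x\in C\cap(C-h)\cap(C-2h)$. Then $x$, $x+h$, $x+2h$ are three distinct elements of $C$ with $x-2(x+h)+(x+2h)=0$, and $C$ is not linearly independent.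
\end{proof}

In particular no Borel set can serve as the set $A$ of Theorem~\ref{thm:banach}. Whatever explicit open sets we build, the last step of the construction has to leave the Borel sets.

\section{The idea in $\ell_2$}\label{sec:idea}

Consider a relation $\sum_{l=1}^k\lambda_lx_l=0$ with distinct $x_l$ and nonzero $\lambda_l$. Say that it has \emph{order at most $n$} if $k\le n$ and $1/n\le|\lambda_l|\le n$ for all $l$. Every relation has order at most $n$ for all large $n$, so independence can be secured one order at a time. No nonempty open set is free of relations of order at most $3$. But the progression $x,x+h,x+2h$ that we find in an open set consists of points close to each other, and this is the only obstruction: an open set can be free of relations of order at most $n$ among points that lie in different small balls.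

\subsection*{One level}
Let $X$ be the real space $\ell_2$ with unit vectors $e_0,e_1,\dots$, and write $x(j)$ for the $j$th coordinate of $x$. Let $E$ be the countable dense set of finitely supported vectors with rational coordinates. List $E$ and assign to its elements, in order, increasing integers $c(p)$ so large that $p(j)=0$ for $j\ge c(p)$. Thus each $p\in E$ owns a coordinate $c(p)$ beyond its support. For $0<t<\varepsilon$ push $p$ by $\varepsilon$ along its own coordinate and take a ball of radius $t$:
\[
I(p)=B\big(p+\varepsilon e_{c(p)},\,t\big).
\]
Let $p_1\ne p_2$ and $x_l\in I(p_l)$, numbered so that $i=c(p_1)>c(p_2)$. The vectors $p_1$, $p_2$ and $e_{c(p_2)}$ vanish at the coordinate $i$, so $|x_1(i)-\varepsilon|<t$ and $|x_2(i)|<t$. If $\lambda_1x_1+\lambda_2x_2=0$ with $1/n\le|\lambda_l|\le n$, then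
\[
\varepsilon-t<|x_1(i)|=\Big|\frac{\lambda_2}{\lambda_1}\Big|\,|x_2(i)|<n^2t .
\]
For $k\le n$ points in the balls of distinct $p_1,\dots,p_k$, take the largest of the numbers $c(p_l)$ as $i$; at that coordinate one point is within $t$ of $\varepsilon$ and the other $k-1$ are within $t$ of $0$, and a relation of order at most $n$ gives $\varepsilon<t+(k-1)n^2t\le n^3t$. So if $\varepsilon\ge n^3t$, no such relation exists.

\subsection*{All levels}
Choose positive numbers $t_0,t_1,\dots$ tending to $0$ and positive rationals $\varepsilon_1,\varepsilon_2,\dots$ with
\[
\varepsilon_n\ge n^3t_n,\qquad \varepsilon_n+t_n\le t_{n-1}\qquad(n\ge1).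
\]
Let $I_n(p)=B(p+\varepsilon_ne_{c(p)},t_n)$ and $U_n=\bigcup_{p\in E}I_n(p)$, and let $G(x)=\{n:x\in U_n\}$ be the set of levels that are good for $x$. If distinct points $x_1,\dots,x_k$ have infinitely many good levels in common, they satisfy no relation: at a large common level $n$ the relation would have order at most $n$, and the points would lie in different balls because $2t_n$ is smaller than their mutual distances.

The second inequality makes the balls nest. The center $q=p+\varepsilon_ne_{c(p)}$ of $I_n(p)$ is again in $E$, and $I_{n+1}(q)\subset B(q,t_n)=I_n(p)$. So inside any ball of level $n$ there are points for which the levels $n,n+1,\dots,m$ are all good, for as large an $m$ as we like. We call this a \emph{run}.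

\subsection*{Which sets of levels to accept}
It remains to choose a family $\mathcal F$ of subsets of $\mathbb N$ and to put $A=\{x:G(x)\in\mathcal F\}$. The two obvious choices fail, in opposite ways.
\begin{itemize}
\item If $\mathcal F$ consists of the cofinite sets, $A$ is independent. But $A=\bigcup_m\bigcap_{n\ge m}U_n$ is Borel, hence meager by Theorem~\ref{thm:F}(2).
\item If $\mathcal F$ consists of the infinite sets, then $A=\bigcap_m\bigcup_{n\ge m}U_n$. Each set $\bigcup_{n\ge m}U_n$ is open, and it is dense because $p+\varepsilon_ne_{c(p)}\to p$ for $p\in E$. So $A$ is a non-meager Borel set, hence dependent by Theorem~\ref{thm:F}(2).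
\end{itemize}
The difficulty in the first case is concrete. To enter a given dense open set $D$, a point must interrupt its run and move into a ball contained in $D$; that ball may be very small, and nothing is known about the levels that pass until $t_n$ drops below its radius. A nonprincipal ultrafilter $\mathcal U$ lies between the two families. By (U1) it gives independence. It is also large: in the Cantor cube $\{0,1\}^{\mathbb N}$ of all subsets of $\mathbb N$, the homeomorphism $G\mapsto\mathbb N\setminus G$ maps $\mathcal U$ onto its complement, so $\mathcal U$ is non-meager there. In $X$ we have no such symmetry, and we replace it as follows. We build two points at once and let them take turns: one runs while the other enters the next dense open set. Every large level is then good for one of the two points, and (U2) puts one of them in $A$.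

\section{From a scheme to a non-meager independent set}\label{sec:scheme}

Let $X$ be an $F$-space. The definition below keeps from Section~\ref{sec:idea} what the argument uses. The set of base points is now allowed to grow with the level, a freedom that is needed only in Section~\ref{sec:F}.

\begin{definition}\label{def:scheme}
A \emph{scheme} in $X$ consists of nonempty sets $E_1\subset E_2\subset\cdots\subset X$ with dense union, maps $v_n\colon E_n\to X$, and positive numbers $t_0,t_1,t_2,\dots$ tending to $0$, such that for every $n\ge1$, with the notation $I_n(p)=B(p+v_n(p),t_n)$:
\begin{itemize}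
\item[(S1)] $p+v_n(p)\in E_{n+1}$ for $p\in E_n$;
\item[(S2)] $\|v_n(p)\|+t_n\le t_{n-1}$ for $p\in E_n$;
\item[(S3)] if $1\le k\le n$, the points $p_1,\dots,p_k\in E_n$ are distinct, $x_l\in I_n(p_l)$ and $1/n\le|\lambda_l|\le n$ for $1\le l\le k$, then $\sum_{l=1}^k\lambda_lx_l\ne0$.
\end{itemize}
We put $U_n=\bigcup_{p\in E_n}I_n(p)$ and $G(x)=\{n\ge1:x\in U_n\}$.
\end{definition}

\begin{proposition}\label{prop:main}
Suppose that the $F$-space $X$ has a scheme, let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N$, and let $A=\{x\in X:G(x)\in\mathcal U\}$. Then $A$ is linearly independent, and $A\cap O$ is non-meager for every nonempty open set $O\subset X$.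
\end{proposition}

The two moves available to a point, running and entering, are described by the two parts of the next lemma.

\begin{lemma}\label{lem:moves}
Let a scheme in $X$ be given.
\begin{itemize}
\item[(R)] If $1\le n<m$ and $p\in E_n$, there is a nonempty open set $R(p;n,m)$ contained in $B(p,t_{n-1})\cap U_n\cap U_{n+1}\cap\dots\cap U_{m-1}$.
\item[(E)] If $V\subset X$ is nonempty and open and $N\ge0$, there are $m>N$ and $p\in E_m$ with $B[p,t_{m-1}]\subset V$.
\end{itemize}
\end{lemma}

\begin{proof}
(R) Put $q_n=p$ and $q_{s+1}=q_s+v_s(q_s)$ for $n\le s<m$. By (S1) and induction $q_s\in E_s$, so the definition makes sense, and $I_s(q_s)=B(q_{s+1},t_s)$. If $x\in B(q_{s+1},t_s)$, then $\|x-q_s\|<t_s+\|v_s(q_s)\|\le t_{s-1}$ by (S2). Hence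
\[
B(p,t_{n-1})=B(q_n,t_{n-1})\supset B(q_{n+1},t_n)\supset\dots\supset B(q_m,t_{m-1}).
\]
The last ball lies in $B(q_{s+1},t_s)=I_s(q_s)\subset U_s$ for each $s$ with $n\le s<m$, and we take it as $R(p;n,m)$.

(E) Since $\bigcup_nE_n$ is dense, it has a point $p\in V$. For all large $m$ we have $p\in E_m$, because the sets $E_m$ increase, and $B[p,t_{m-1}]\subset V$, because $t_{m-1}\to0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
\emph{Independence.} Suppose that $x_1,\dots,x_k\in A$ are distinct, $k\ge1$, and $\sum_l\lambda_lx_l=0$ with all $\lambda_l\ne0$. By (U1) the set $\bigcap_lG(x_l)$ is infinite. It therefore contains an $n$ with $n\ge k$, with $1/n\le|\lambda_l|\le n$ for all $l$, and with $2t_n<\|x_l-x_{l'}\|$ for all $l\ne l'$. Choose $p_l\in E_n$ with $x_l\in I_n(p_l)$. Two points of one ball $I_n(p)$ are at distance less than $2t_n$, so the $p_l$ are distinct. This contradicts (S3).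

\emph{Non-meagerness.} Let $O$ be nonempty and open and let $D_0\supset D_1\supset\cdots$ be dense open sets. By \eqref{eq:test} it suffices to find a point of $A\cap O\cap\bigcap_jD_j$. We define, by recursion on $i=0,1,2,\dots$, nonempty open sets $W_i$, levels $1\le n_0<n_1<\cdots$ and points $p_i\in E_{n_i}$. At step $i$ put
\[
W_i=O\quad(i=0,1),\qquad W_i=R(p_{i-2};n_{i-2},n_{i-1})\quad(i\ge2).
\]
This uses only data from the steps $i-2$ and $i-1$. The set $W_i\cap D_i$ is nonempty and open, so (E) gives $n_i$, larger than the earlier levels, and $p_i\in E_{n_i}$ with
\[
C_i:=B[p_i,t_{n_i-1}]\subset W_i\cap D_i .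
\]
The even steps build one point and the odd steps the other; the only link between them is that the run starting from $p_i$ at level $n_i$ is continued up to the level $n_{i+1}$ at which the other point is ready to start its own run (Figure~\ref{fig:turns}).

By (R), $C_{i+2}\subset W_{i+2}\subset B(p_i,t_{n_i-1})\subset C_i$. So $C_0\supset C_2\supset\cdots$ and $C_1\supset C_3\supset\cdots$ are decreasing sequences of nonempty closed sets, with diameters at most $2t_{n_i-1}\to0$. Since $X$ is complete, there are points
\[
x^0\in\bigcap_{i\ \mathrm{even}}C_i,\qquad x^1\in\bigcap_{i\ \mathrm{odd}}C_i .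
\]
Both lie in $O$, since $C_0\cup C_1\subset O$. Each lies in $D_i$ for infinitely many $i$, hence in $\bigcap_jD_j$. Let $i\ge0$ and let $x$ be $x^0$ or $x^1$ according as $i$ is even or odd. Then $x\in C_{i+2}\subset W_{i+2}=R(p_i;n_i,n_{i+1})$, and (R) gives $\{n:n_i\le n<n_{i+1}\}\subset G(x)$. These intervals cover all $n\ge n_0$, so $G(x^0)\cup G(x^1)$ is cofinite. By (U2), $x^0\in A$ or $x^1\in A$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node[left] at (0.6,1.2) {$x^0$};
\node[left] at (0.6,0.3) {$x^1$};
\draw[dotted] (1,0) node[below] {$n_0$} -- (1,1.8);
\draw[dotted] (3,0) node[below] {$n_1$} -- (3,1.8);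
\draw[dotted] (5.2,0) node[below] {$n_2$} -- (5.2,1.8);
\draw[dotted] (7.6,0) node[below] {$n_3$} -- (7.6,1.8);
\draw[dotted] (10.2,0) node[below] {$n_4$} -- (10.2,1.8);
\draw[line width=2.5pt] (1,1.2) -- (3,1.2) (5.2,1.2) -- (7.6,1.2) (10.2,1.2) -- (11,1.2);
\draw[line width=2.5pt] (3,0.3) -- (5.2,0.3) (7.6,0.3) -- (10.2,0.3);
\draw[dashed] (3,1.2) -- node[above] {\small enters $D_2$} (5.2,1.2);
\draw[dashed] (7.6,1.2) -- node[above] {\small enters $D_4$} (10.2,1.2);
\draw[dashed] (1,0.3) -- node[above] {\small enters $D_1$} (3,0.3);
\draw[dashed] (5.2,0.3) -- node[above] {\small enters $D_3$} (7.6,0.3);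
\draw[dashed] (10.2,0.3) -- (11,0.3);
\end{tikzpicture}
\caption{Two points take turns. The horizontal axis is the level $n$. On a thick segment the point is known to lie in $U_n$; on a dashed segment nothing is known about $U_n$, and these levels are the price of entering the next dense open set $D_i$. Every level $n\ge n_0$ lies on a thick segment in one of the two rows.}
\label{fig:turns}
\end{figure}

\begin{remark}\label{rem:complete}
Condition (S3) is used only for independence, and (S1), (S2) and the density of $\bigcup_nE_n$ only for non-meagerness. Completeness is used once, to obtain $x^0$ and $x^1$, and it cannot be dropped. In the space of finitely supported real sequences with the $\ell_2$ norm, the data of Section~\ref{sec:idea} still satisfy (S1)--(S3). That space is a countable union of finite-dimensional subspaces, so all its subsets are meager.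
\end{remark}

\section{Triangular systems}\label{sec:triangular}

It remains to build a scheme, and the condition that needs an idea is (S3). In $\ell_2$ we looked at the largest coordinate $i$ in play; equivalently, we worked modulo the span of $e_0,\dots,e_{i-1}$, which absorbed every term of the relation except the push $\varepsilon e_i$ and the small errors. A general space has no coordinates, but it has an increasing chain of subspaces $L_i$ and vectors $e_i$ that stick out of them. The chain must contain the earlier vectors $e_j$, to absorb the earlier pushes, and it must have dense union, to absorb the base points. Its natural length is the density of the space, since this is how long the closures $\overline{L_i}$ are certain to stay proper.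

\begin{lemma}\label{lem:triangular}
Let $X$ be an infinite-dimensional $F$-space and $\kappa=d(X)$. Then $\kappa$ is infinite, and there are vectors $a_j,e_j\in X$ $(j<\kappa)$ such that $\{a_j:j<\kappa\}$ is dense in $X$ and
\[
e_i\notin\overline{L_i}\quad\text{for all } i<\kappa,\qquad\text{where } L_i=\operatorname{span}\big(\{a_j:j<i\}\cup\{e_j:j<i\}\big).
\]
If $X$ is a Banach space, one can have $\|e_i\|=1$ and $\operatorname{dist}(e_i,L_i)>\frac12$ for all $i<\kappa$.
\end{lemma}

\begin{proof}
Finite sets are closed and $X$ is infinite, so $\kappa\ge\omega$. Let $\{a_j:j<\kappa\}$ be dense and choose $e_i$ by recursion on $i<\kappa$. We need $\overline{L_i}\ne X$. If $i$ is finite, $L_i$ is finite-dimensional, hence closed and different from $X$. If $i$ is infinite, the $\mathbb K_0$-span of the generators of $L_i$ is dense in $\overline{L_i}$ and has cardinality at most $|i|<\kappa=d(X)$, so again $\overline{L_i}\ne X$.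

In a Banach space the improved choice is Riesz's lemma. Take $x\notin\overline{L_i}$, put $\delta=\operatorname{dist}(x,L_i)>0$, take $y\in L_i$ with $\|x-y\|<2\delta$, and let $e_i=(x-y)/\|x-y\|$. Then $\operatorname{dist}(e_i,L_i)=\delta/\|x-y\|>\frac12$.
\end{proof}

The finite steps of this recursion are the only place where $\dim X=\infty$ is used. In a nonzero finite-dimensional space $d(X)=\omega$ too, but $L_i=X$ after finitely many steps.

Fix a system as in Lemma~\ref{lem:triangular}. The subspaces $L_i$ increase with $i$, and $e_j\in L_i$ for $j<i$; in particular the $e_j$ are distinct. Let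
\[
E=\text{the $\mathbb K_0$-span of }\{a_j,e_j:j<\kappa\}.
\]
It is dense in $X$ and $|E|=\kappa$. A point $p\in E$ involves finitely many indices $j$, and $\kappa$ is a limit ordinal, so $p\in L_i$ for some $i<\kappa$. We define the \emph{rank} $\rho(p)=\min\{i<\kappa:p\in L_i\}$.

\begin{lemma}\label{lem:S3}
Let $n\ge1$, $t_n>0$ and $E_n\subset E$. Let $c_n\colon E_n\to\kappa$ be an injection with $c_n(p)\ge\rho(p)$ for all $p$, and let $v_n\colon E_n\to X$ be a map such that $v_n(p)$ is a scalar multiple of $e_{c_n(p)}$ and
\begin{equation}\label{eq:gap}
\operatorname{dist}\big(v_n(p),L_{c_n(p)}\big)>n^3t_n\qquad(p\in E_n).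
\end{equation}
Then \emph{(S3)} holds for $n$.
\end{lemma}

\begin{proof}
Let $k,p_l,x_l,\lambda_l$ be as in (S3) and suppose that $\sum_l\lambda_lx_l=0$. Write $x_l=p_l+v_n(p_l)+w_l$ with $\|w_l\|<t_n$. The ordinals $i_l=c_n(p_l)$ are distinct; renumber so that $i=i_1$ is the largest. For every $l$ we have $p_l\in L_{\rho(p_l)}\subset L_{i_l}\subset L_i$, and for $l\ge2$ we have $v_n(p_l)\in\mathbb Ke_{i_l}\subset L_i$ because $i_l<i$. Dividing the relation by $\lambda_1$ gives
\[
v_n(p_1)+z=-\sum_{l=1}^k\frac{\lambda_l}{\lambda_1}w_l,\qquad z=p_1+\sum_{l=2}^k\frac{\lambda_l}{\lambda_1}\big(p_l+v_n(p_l)\big)\in L_i .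
\]
Since $|\lambda_l/\lambda_1|\le n^2$, inequality \eqref{eq:scale} with $N=n^2$ yields
\[
\operatorname{dist}\big(v_n(p_1),L_i\big)\le\|v_n(p_1)+z\|\le\sum_{l=1}^kn^2\|w_l\|\le kn^2t_n\le n^3t_n ,
\]
which contradicts \eqref{eq:gap}.
\end{proof}

Conditions (S2) and \eqref{eq:gap} pull in opposite directions. At level $n$ each push $v_n(p)$ must be shorter than $t_{n-1}$, and yet all pushes must stay at a distance from their subspaces that is bounded below by one positive number, which then determines $t_n$.

\section{Banach spaces}\label{sec:banach}

In a Banach space the two demands are reconciled by scaling, since the vectors $e_i$ have norm $1$ and a uniform distance from $L_i$.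

\begin{proof}[Proof of Theorem~\ref{thm:banach}]
Take a system as in the last sentence of Lemma~\ref{lem:triangular}, with $E$ and $\rho$ as in Section~\ref{sec:triangular}. Lemma~\ref{lem:match} with $\mu=J=\kappa$ and $S=E$ gives an injection $c\colon E\to\kappa$ with $c(p)\ge\rho(p)$. Put $t_0=1$ and, for $n\ge1$,
\[
E_n=E,\qquad \varepsilon_n=\frac{t_{n-1}}2,\qquad t_n=\frac{t_{n-1}}{4n^3},\qquad v_n(p)=\varepsilon_ne_{c(p)} .
\]
Then $t_n\le4^{-n}\to0$. All $t_n$ and $\varepsilon_n$ are rational, so $p+\varepsilon_ne_{c(p)}\in E$, which is (S1). Next, $\|v_n(p)\|+t_n\le t_{n-1}/2+t_{n-1}/4\le t_{n-1}$, which is (S2). Finally, for every $i<\kappa$,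
\[
\operatorname{dist}(\varepsilon_ne_i,L_i)=\varepsilon_n\operatorname{dist}(e_i,L_i)>\frac{\varepsilon_n}2=\frac{t_{n-1}}4=n^3t_n ,
\]
so \eqref{eq:gap} holds with $c_n=c$, and Lemma~\ref{lem:S3} gives (S3). Proposition~\ref{prop:main} provides the set $A$. By Zorn's lemma $A$ extends to a Hamel basis of $X$, and this basis is non-meager because it contains the non-meager set $A$.
\end{proof}

\section{Complete linear metric spaces}\label{sec:F}

In an $F$-space the distance $\operatorname{dist}(e_i/m,L_i)$ is still positive for every $m$, but it need not be bounded below uniformly in $i$, however the vectors are chosen.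

\begin{example}\label{ex:product}
Let $X=\mathbb K^{\mathbb N}$ with $\|x\|=\sum_{j\ge1}2^{-j}\min(1,|x(j)|)$, a separable $F$-space, and take any system as in Lemma~\ref{lem:triangular}. Given $\eta>0$, choose $N$ with $2^{-N}<\eta$ and let $\pi\colon X\to\mathbb K^N$ be the projection onto the first $N$ coordinates. The subspaces $\pi(L_i)$ increase and their union is a dense subspace of $\mathbb K^N$, hence all of it, so $\pi(L_{i_0})=\mathbb K^N$ for some $i_0<\omega$. For $i\ge i_0$ and any $u\in X$ there is $y\in L_i$ with $\pi(y)=\pi(u)$, and then $\|u-y\|\le2^{-N}<\eta$. With $\eta=n^3t_n$, condition \eqref{eq:gap} forces $c_n(p)<i_0$ for all $p\in E_n$. As $c_n$ is injective, $E_n$ must be finite.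
\end{example}

This is the reason for letting $E_n$ grow. A uniform lower bound is available for finitely many indices, which settles the separable case. It is also available, by the pigeonhole principle, for $\mu$ many of $\mu$ indices when $\operatorname{cf}\mu>\omega$. An uncountable density of countable cofinality is approached from below by such cardinals $\mu$, one for each level.

\begin{proposition}\label{prop:Fscheme}
Every infinite-dimensional $F$-space $X$ has a scheme.
\end{proposition}

\begin{proof}
Take $\kappa$, $a_j$, $e_j$, $L_i$, $E$, $\rho$ as in Section~\ref{sec:triangular} and put $t_0=1$. We construct $E_n\subset E$, $c_n$, $v_n$, $t_n$ by recursion on $n\ge1$. At level $n$, with $t_{n-1}$ given, choose for each $i<\kappa$ an integer $m_i\ge1$ such that $u_i=e_i/m_i$ satisfies $\|u_i\|\le t_{n-1}/2$. (The vectors $u_i$ depend on $n$.) Since $\overline{L_i}$ is a subspace not containing $e_i$, it does not contain $u_i$, so $\operatorname{dist}(u_i,L_i)>0$. In each of the two cases below we find $\eta>0$ and an injection $c_n\colon E_n\to\kappa$ with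
\begin{equation}\label{eq:eta}
c_n(p)\ge\rho(p),\qquad \operatorname{dist}\big(u_{c_n(p)},L_{c_n(p)}\big)>\eta\qquad(p\in E_n),
\end{equation}
and we put
\[
v_n(p)=u_{c_n(p)},\qquad t_n=\min\{t_{n-1}/2,\ \eta/n^3\}.
\]
Then $t_n\le2^{-n}\to0$, and $\|v_n(p)\|+t_n\le t_{n-1}$, which is (S2). Also $n^3t_n\le\eta$, so \eqref{eq:eta} implies \eqref{eq:gap}, and Lemma~\ref{lem:S3} gives (S3). It remains to define increasing sets $E_n$ with union $E$, to obtain \eqref{eq:eta}, and to verify (S1).

\emph{Case $\kappa=\omega$.} Enumerate $E=\{q_1,q_2,\dots\}$ and let $E_1=\{q_1\}$. Suppose that the finite set $E_n\subset E$ is given. Lemma~\ref{lem:match} with $\mu=J=\omega$ gives an injection $c_n\colon E_n\to\omega$ with $c_n(p)\ge\rho(p)$. Let $\eta>0$ be smaller than the finitely many positive numbers $\operatorname{dist}(u_i,L_i)$, $i\in c_n(E_n)$. Then \eqref{eq:eta} holds. With $v_n$ defined as above, put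
\[
E_{n+1}=E_n\cup\{p+v_n(p):p\in E_n\}\cup\{q_{n+1}\}.
\]
This is a finite subset of $E$, because each $v_n(p)$ is a rational multiple of some $e_i$. Condition (S1) holds by definition, and $\bigcup_nE_n=E$ because $q_n\in E_n$.

\emph{Case $\kappa>\omega$.} We first choose cardinals $\kappa_1\le\kappa_2\le\cdots\le\kappa$ with $\operatorname{cf}\kappa_n>\omega$ and $\sup_n\kappa_n=\kappa$. If $\operatorname{cf}\kappa>\omega$, put $\kappa_n=\kappa$ for all $n$. If $\operatorname{cf}\kappa=\omega$, then $\kappa$ is not a successor cardinal, so $\lambda<\kappa$ implies $\lambda^+<\kappa$. Take infinite ordinals $\alpha_1\le\alpha_2\le\cdots$ below $\kappa$ with supremum $\kappa$ and put $\kappa_n=|\alpha_n|^+$. Then $\alpha_n<\kappa_n<\kappa$ and $\operatorname{cf}\kappa_n=\kappa_n>\omega$.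

Let $E_n$ be the $\mathbb K_0$-span of $\{a_j,e_j:j<\kappa_n\}$. These sets increase and their union is $E$. Moreover $|E_n|\le\kappa_n$, and $\rho(p)<\kappa_n$ for $p\in E_n$, since $p$ involves finitely many indices below the limit ordinal $\kappa_n$. At level $n$ write
\[
\kappa_n=\bigcup_{r=1}^\infty\{i<\kappa_n:\operatorname{dist}(u_i,L_i)>1/r\}.
\]
Since $\operatorname{cf}\kappa_n>\omega$, one of these sets has cardinality $\kappa_n$; call it $J_n$ and let $\eta=1/r$ for the corresponding $r$. Lemma~\ref{lem:match} with $\mu=\kappa_n$, $J=J_n$ and $S=E_n$ gives an injection $c_n\colon E_n\to J_n$ with $c_n(p)\ge\rho(p)$, and \eqref{eq:eta} holds. Finally, $v_n(p)$ is a rational multiple of $e_{c_n(p)}$ with $c_n(p)<\kappa_n$, so $p+v_n(p)\in E_n\subset E_{n+1}$, which is (S1).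
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:F}(1)]
If $0<\dim X<\infty$, a Hamel basis is a finite set. Its points are closed and not isolated, hence nowhere dense, and the basis is meager.

Let $\dim X=\infty$. Propositions~\ref{prop:Fscheme} and~\ref{prop:main} give a linearly independent set $A$ with $A\cap O$ non-meager for every nonempty open $O$. Extend $A$ to a Hamel basis $B$ by Zorn's lemma. Then $B\cap O\supset A\cap O$ is non-meager for every nonempty open $O$; the case $O=X$ shows that $B$ is non-meager.

Now let $B$ be any Hamel basis with this property. A non-meager set is nonempty, so $B$ meets every nonempty open set and is dense in $X$. To see that $B$ is a Baire space, let $B\cap O_1,B\cap O_2,\dots$ be dense open subsets of $B$, with $O_n$ open in $X$. Each $B\cap O_n$ is dense in $B$, which is dense in $X$, so $O_n$ is dense in $X$ and $X\setminus\bigcap_nO_n$ is meager. A nonempty relatively open subset of $B$ has the form $B\cap O$ with $O$ nonempty and open in $X$. It is non-meager, so it is not contained in $X\setminus\bigcap_nO_n$, and therefore it meets $\bigcap_n(B\cap O_n)$. Thus $\bigcap_n(B\cap O_n)$ is dense in $B$.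
\end{proof}

\begin{thebibliography}{9}

\bibitem{Rudin}
Rudin, \emph{Functional Analysis}.

\bibitem{SM}
Studia Mathematica 189 (1) (2008), \texttt{https://www.impan.pl/download/pdf/sm189-1-3}.

\end{thebibliography}
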